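\title{A continuous subsolution does not give a continuous solution of the complex Monge--Amp\`ere equation}

\begin{abstract}
We consider the Dirichlet problem $(dd^cu)^n=\mu$, $u=\varphi$ on $\partial\Omega$, on a bounded strictly pseudoconvex domain $\Omega\subset\mathbb{C}^n$. By a theorem of Ko{\l}odziej, a bounded subsolution yields a bounded solution. We show that the analogous statement for continuous functions holds for $n=1$ and fails for every $n\ge2$, on every such domain and for every continuous boundary datum. The counterexamples have the form $\mu=\mathbf{1}_E(dd^cv)^n$ with $v$ continuous and $E\Subset\Omega$, and the solution has an interior jump as large as desired. The construction digs many shallow wells, with disjoint supports, along the graph of a lacunary polynomial; the wells do not add up in the subsolution, but their effects add up in the solution.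
\end{abstract}

\section{Introduction}

Let $\Omega\subset\mathbb{C}^n$ be a bounded strictly pseudoconvex domain: $\Omega=\{\rho<0\}$ is connected, where $\rho$ is a $C^2$ function near $\bar\Omega$ whose complex Hessian $(\rho_{j\bar k})$ is positive definite and $d\rho\ne0$ on $\partial\Omega$. A function $u:\Omega\to[-\infty,+\infty)$, not identically $-\infty$, is \emph{plurisubharmonic} (psh) if it is upper semicontinuous and subharmonic (or $-\infty$) on every component of the intersection of $\Omega$ with a complex line. A $C^2$ function is psh exactly when its complex Hessian is positive semidefinite. Put $d=\partial+\bar\partial$ and $d^c=i(\bar\partial-\partial)$, so that $dd^c=2i\partial\bar\partial$. For $u$ of class $C^2$,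
\[
(dd^cu)^n=4^n\,n!\,\det(u_{j\bar k})\,dV ,
\]
and for $n=1$ this is $\Delta u\,dV$. For bounded psh $u$ the measure $(dd^cu)^n$ is understood in the sense of Bedford and Taylor: the closed positive currents $(dd^cu)^k$ are defined inductively by $(dd^cu)^k=dd^c\big(u\,(dd^cu)^{k-1}\big)$.

Let $\mu$ be a nonnegative Borel measure on $\Omega$ of finite total mass and let $\varphi\in C(\partial\Omega)$. The Dirichlet problem asks for $u\in PSH(\Omega)\cap L^\infty(\Omega)$ with
\begin{equation}\label{eq:dirichlet}
(dd^cu)^n=\mu\ \text{ in }\Omega,\qquad \lim_{z\to\xi}u(z)=\varphi(\xi)\ \text{ for all }\xi\in\partial\Omega .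
\end{equation}
A \emph{subsolution} is a function $v\in PSH(\Omega)\cap L^\infty(\Omega)$ with the same boundary limits and $(dd^cv)^n\ge\mu$. A theorem of Ko{\l}odziej states that if \eqref{eq:dirichlet} has a bounded subsolution, then it has a bounded solution. The following question is posed in \cite{Problem}.

\begin{quote}
\emph{If \eqref{eq:dirichlet} has a subsolution $v\in PSH(\Omega)\cap C(\bar\Omega)$, does it have a solution $u\in PSH(\Omega)\cap C(\bar\Omega)$?}
\end{quote}

A subsolution certifies that $\mu$ is no more concentrated than the Monge--Amp\`ere measure of a function of a given class. Ko{\l}odziej's theorem says that the measures of bounded potentials form a hereditary family: a finite measure lying below one of them is again one of them. The question is whether the same holds for continuous potentials. One expects discontinuities to come from concentration of mass, and passing from $(dd^cv)^n$ to $\mu$ only removes mass. The simplest cases agree with this guess. For $\mu=(dd^cv)^n$ the solution is $v$; for $\mu=0$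 it is continuous by fact (W) below; for $\varphi=0$ and $\mu=t^n(dd^cv)^n$ with $0\le t\le1$ it is $tv$; and for $n=1$ it is always continuous. The guess is nevertheless wrong as soon as $n\ge2$.

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(A)] If $n=1$ and there is a subsolution $v\in PSH(\Omega)\cap C(\bar\Omega)$, then every bounded solution of \eqref{eq:dirichlet} (one exists by Ko{\l}odziej's theorem) belongs to $C(\bar\Omega)$.
\item[(B)] Let $n\ge2$, let $\Omega\subset\mathbb{C}^n$ be any bounded strictly pseudoconvex domain, $\varphi\in C(\partial\Omega)$ any boundary datum, and $L>0$. There are $v\in PSH(\Omega)\cap C(\bar\Omega)$ with $v=\varphi$ on $\partial\Omega$ and a Borel set $E\Subset\Omega$ such that for the finite measure $\mu=\mathbf{1}_E(dd^cv)^n$, for which $v$ is a continuous subsolution, the unique bounded solution $u$ is discontinuous at an interior point $x_0$: there are $x_j\to x_0$ with $u(x_j)\le u(x_0)-L$ for all $j$. Hence there is no solution in $PSH(\Omega)\cap C(\bar\Omega)$.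
\end{itemize}
\end{theorem}

A solution is continuous at the boundary by definition and upper semicontinuous inside, so the only possible discontinuity is a downward jump along a sequence $x_j\to x_0\in\Omega$. To produce one we need pieces of mass $\mathbf{1}_{E_j}(dd^cv)^n$ with three properties. The $j$-th piece forces $u$ down by a \emph{fixed} amount at $x_j$; it comes from a modification of $v$ whose size tends to $0$, so that $v$ stays continuous; and it lies in a set so thin, seen from $x_0$, that all pieces together hardly lower $u(x_0)$. The tension between the first two properties is the heart of the matter. It is resolved by Proposition~\ref{prop:local}, whose mechanism is explained in Section~\ref{sec:mechanism} and whose proof occupies Sections~\ref{sec:lacunary}--\ref{sec:induction}. The third property is obtained in Section~\ref{sec:global} from logarithmic barriers in the variable $z_1$.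

\section{Tools, and the case $n=1$}\label{sec:tools}

We use the following facts of pluripotential theory.
\begin{itemize}
\item[(CP)] \emph{Comparison principle} \cite{BT82}. If $D\subset\mathbb{C}^n$ is bounded and open, $u,M\in PSH(D)\cap L^\infty(D)$, $(dd^cu)^n\ge(dd^cM)^n$ and $\limsup_{z\to\partial D}(u-M)\le0$, then $u\le M$ in $D$. In particular bounded solutions of \eqref{eq:dirichlet} are unique.
\item[(BT)] On bounded psh functions the operator $(dd^c\,\cdot)^n$ is local on open sets, finite on compact sets, weakly continuous along decreasing uniformly bounded sequences, and $(dd^c(u+w))^n\ge(dd^cu)^n+(dd^cw)^n$.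
\item[(W)] (Bremermann, Walsh; \cite{BT76}.) For every $\phi\in C(\partial\Omega)$ there is $\Phi[\phi]\in PSH(\Omega)\cap C(\bar\Omega)$ with $\Phi[\phi]=\phi$ on $\partial\Omega$ and $(dd^c\Phi[\phi])^n=0$.
\item[(K)] Ko{\l}odziej's theorem stated above.
\end{itemize}
Strict pseudoconvexity of $\Omega$ enters only through (W) and (K).

Being psh is a local property, preserved by finite sums and maxima, by uniform limits, by decreasing limits that are bounded below, and by biholomorphic changes of coordinates; a bounded psh function composed with a holomorphic map from a plane domain is subharmonic. For a real $C^2$ function $F$ and a vector $X\in\mathbb{C}^n$ write $\partial F(X)=\sum_jF_jX_j$ and $\mathcal{L}_F(X)=\sum_{j,k}F_{j\bar k}X_j\overline{X_k}$ (the Levi form). For real $F,G$ and real $p$ of one variable,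
\begin{equation}\label{eq:levi}
\mathcal{L}_{FG}=F\mathcal{L}_G+G\mathcal{L}_F+2\operatorname{Re}\big(\partial F\,\overline{\partial G}\big),\qquad
\mathcal{L}_{p(F)}=p'(F)\mathcal{L}_F+p''(F)|\partial F|^2 .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}(A)]
Let $u$ be a bounded solution. Since $dd^cv\ge\mu=dd^cu$, the distribution $\Delta(v-u)$ is nonnegative, so $v-u=s$ almost everywhere for a subharmonic function $s$. The subharmonic functions $u+s$ and $v$ agree almost everywhere, hence everywhere, because a subharmonic function is the limit of its averages over shrinking discs. As $u$ is finite, $u=v-s$ everywhere. Now $v$ is continuous and $s$ is upper semicontinuous, so $u$ is lower semicontinuous. It is also upper semicontinuous, hence continuous in $\Omega$, and its boundary limits are $\varphi$.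
\end{proof}

The proof uses linearity once, to pass from $(dd^cv)^n\ge(dd^cu)^n$ to $dd^c(v-u)\ge0$. For $n\ge2$ an inequality between determinants does not give an inequality between matrices: $v=|z_1|^2+|z_2|^2$ and $u=2|z_1|^2+\frac12|z_2|^2$ have the same Monge--Amp\`ere measure in $\mathbb{C}^2$, and $v-u$ is not psh.

\section{Small wells with a large effect}\label{sec:mechanism}

Let $n\ge2$. Write $z=(z_1,z_2,z'')$ with $z''\in\mathbb{C}^{n-2}$ (absent if $n=2$), and put
\[
P=\{|z_1|<1,\ |z_2|<2,\ |z''|<1\}.
\]
In Sections~\ref{sec:mechanism}--\ref{sec:induction} we assume $\bar P\subset\Omega$; this will be arranged by a dilation.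

\begin{proposition}\label{prop:local}
There is an absolute constant $c_*>0$ such that the following holds. Let $V_0\in PSH(\Omega)\cap C(\bar\Omega)$ with $V_0-|z|^2$ psh in $\Omega$. Let $a\in\mathbb{C}$, $0<\varepsilon\le\frac12$, $|a|+\varepsilon<1$, $\kappa>0$. Then there are a continuous function $b$ on $\Omega$, $-\kappa\le b\le0$, with compact support in $P\cap\{|z_1-a|<\varepsilon\}$, and an open set $E\Subset P\cap\{|z_1-a|<\varepsilon\}$ such that:
\begin{itemize}
\item[(1)] $V:=V_0+b$ is psh in $\Omega$;
\item[(2)] every bounded psh function $u\le0$ on $P$ with $(dd^cu)^n\ge\mathbf{1}_E(dd^cV)^n$ on $P$ satisfies $u(a,0,0)\le-c_*$.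
\end{itemize}
\end{proposition}

The point is that $c_*$ depends neither on the size $\kappa$ of the perturbation nor on the width $\varepsilon$ of the strip. The hypothesis on $V_0-|z|^2$ cannot be dropped: for $V_0=0$ a compactly supported psh function $b\le0$ vanishes identically by the maximum principle, and $u=0$ is admissible in (2).

\subsection*{A model in one variable}

The following objects are used throughout. Fix $\chi\in C_c^\infty(\mathbb{R})$ with $0\le\chi\le1$, $\operatorname{supp}\chi\subset[\frac14,\frac34]$ and $\chi(t)=1-8(t-\frac12)^2$ on $[\frac38,\frac58]$ (multiply the parabola, which is positive on $[\frac14,\frac34]$, by a cutoff). Thus $\chi(\frac12)=1$ and $\chi(\frac38)=\chi(\frac58)=\frac78$. For integers $K\ge1$, $Q\ge17$ and $\zeta$ in the unit disc $\mathbb{D}$ put, for $1\le i\le K$,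
\[
m_i=Q^i,\qquad t_i=|\zeta|^{2m_i},\qquad s_i=2^{-1/(2m_i)},\qquad A_i=\{\tfrac38\le t_i\le\tfrac58\},\qquad A_0=\{0\},
\]
so that $t_i=\frac12$ on the circle $|\zeta|=s_i$. Since $t_{i+1}=t_i^Q$ and $(\frac45)^Q<\frac15$, the annuli $\{\frac15<t_i<\frac45\}$ are pairwise disjoint, and they move outward as $i$ grows; in particular $A_{i-1}\subset\{|\zeta|<s_i\}$. By \eqref{eq:levi},
\begin{equation}\label{eq:chi}
(\chi(t_i))_{\zeta\bar\zeta}=m_i^2|\zeta|^{2m_i-2}\big(\chi'(t_i)+t_i\chi''(t_i)\big),
\end{equation}
and $\chi'+t\chi''=8-32t<0$ on $[\frac38,\frac58]$. So the circular trough $-\chi(t_i)$ is subharmonic in the interior of $A_i$, which is its bottom. It cannot be subharmonic on its flanks, where it bends back to $0$.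

\begin{example}\label{ex:model}
Let $\delta>0$ and let $u\le0$ be subharmonic on $\mathbb{D}$, with $u+\delta\chi(t_i)$ subharmonic in the interior of $A_i$ for $1\le i\le K$; that is, $u$ carries at least the mass of the bottoms of the troughs $-\delta\chi(t_i)$. Then $u(0)\le-K\delta/8$.

Indeed, suppose $u\le-c$ on $A_i$. \emph{Gain:} near $\partial A_i$ the upper limit of $u+\delta\chi(t_i)$ is at most $-c+\frac78\delta$, so this bound holds inside $A_i$, and on $|\zeta|=s_i$, where $\chi=1$, we get $u\le-c-\delta/8$. \emph{Propagation:} by the maximum principle $u\le-c-\delta/8$ on $|\zeta|\le s_i$, hence on $A_{i-1}$. Starting from $c=0$ on $A_K$ we reach $A_0$ after $K$ steps.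
\end{example}

The perturbation $-\delta\sum_i\chi(t_i)$ has sup norm $\delta$, since the troughs are disjoint, while the gain is $K\delta/8$. This is the effect we want. It has a price: the perturbed function must be subharmonic also on the flanks, and a background has to pay for this. Let $W$ be bounded and subharmonic on $\mathbb{D}$ with $V=W-\delta\sum_i\chi(t_i)$ subharmonic. Example~\ref{ex:model} applies to $u=V-\sup W$ and gives $W(0)\le\sup W-K\delta/8$. \emph{The background oscillates by at least the total gain.} If $\zeta=(z_1-a)/\varepsilon$ and $W$ is a fixed continuous function of the single variable $z_1$, this oscillation tends to $0$ with $\varepsilon$, and nothing is gained, in accordance with part (A).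

\subsection*{What the second variable provides}

The strip $\{|z_1-a|<\varepsilon\}\subset\mathbb{C}^2$ is thin in $z_1$ but long in $z_2$. On a graph $z_2=f(\zeta)$ the background $|z_2|^2$ restricts to $W=|f|^2$, which oscillates by order $1$ however small $\varepsilon$ is. To run Example~\ref{ex:model} along such graphs, four difficulties have to be met; they dictate the construction.

\emph{The choice of $f$.} By \eqref{eq:chi} the $i$-th trough costs about $\delta m_i^2$, and $(|f|^2)_{\zeta\bar\zeta}=|f'|^2$. For $f=N^{-1/2}\sum_{k\le K}\zeta^{m_k}$ the $i$-th term dominates $f'$ on the $i$-th annulus, so $|f'|^2\approx m_i^2/N$ there and $\delta\approx1/N$ is affordable. A total gain $K\delta\approx1$ requires $N\approx K$. Then the mean of $|f|^2$ over circles is at most $K/N$, but $f(1)=K/\sqrt N$ is large: the graph leaves $P$ in places. We therefore switch the troughs off where $|f|$ is large, and we propagate the bound $u\le\text{const}\cdot(|z_2|^2-\frac14)$ instead of a constant; this barrier is positive where the graph exits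 $\{|z_2|<1\}$.

\emph{Transverse directions.} Let $n=2$, $z_2=f(\zeta)+\xi$, $q=\varepsilon^2|\zeta|^2+|f+\xi|^2$, and let $\psi=\psi(\zeta)$ be the depth of a trough. In the coordinates $(\zeta,\xi)$ the complex Hessian of $q-\psi+\nu|\xi|^2$ is
\[
\begin{pmatrix}\varepsilon^2+|f'|^2-\psi_{\zeta\bar\zeta}&f'\\ \overline{f'}&1+\nu\end{pmatrix},
\qquad\det=(1+\nu)(\varepsilon^2-\psi_{\zeta\bar\zeta})+\nu|f'|^2 .
\]
For $\nu=0$ the term $|f'|^2$ cancels and only $\psi_{\zeta\bar\zeta}\le\varepsilon^2$ is allowed. For $\nu=1$ the condition $\psi_{\zeta\bar\zeta}\le\frac12|f'|^2$ suffices. So the trough is completed to $-\psi-(R^2-|\xi|^2)$, which is nonpositive on the tube $|\xi|<R$ around the graph.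

\emph{Cutting off at the wall of the tube.} The perturbation must vanish near $|\xi|=R$, both to be extended by $0$ and because the comparison principle has to be applied on the tube. We take the maximum with a function of $|\xi|$ that vanishes near the wall and lies below the trough on a core $|\xi|<r$. Since $\sigma\log|\xi|$ is psh and tends to $-\infty$ for arbitrarily small $\sigma>0$, such a function costs almost no positivity; only bending it to $0$ costs $O(\sigma/R^2)$.

\emph{Nesting.} The gain is then obtained only on the core $|\xi|<r\ll R$, so the next tube must be thinner than this core. The tubes are chosen from the outermost annulus inward; see Figure~\ref{fig:tubes}.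

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!25] (7.6,0) rectangle (9.2,3.0);
\fill[gray!25] (4.6,0) rectangle (6.2,1.8);
\fill[gray!25] (1.6,0) rectangle (3.2,0.95);
\draw[->] (0,0) -- (10.3,0) node[right] {$|\zeta|$};
\draw[->] (0,0) -- (0,3.4) node[above] {$|y|$};
\draw[very thick] (8.4,0) -- (8.4,2.1); \draw[dashed] (0,2.1) node[left] {$r_3$} -- (8.4,2.1);
\draw[very thick] (5.4,0) -- (5.4,1.2); \draw[dashed] (0,1.2) node[left] {$r_2$} -- (5.4,1.2);
\draw[very thick] (2.4,0) -- (2.4,0.45); \draw[dashed] (0,0.45) node[left] {$r_1$} -- (2.4,0.45);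
\node[below] at (2.4,0) {$s_1$}; \node[below] at (5.4,0) {$s_2$}; \node[below] at (8.4,0) {$s_3$};
\node[right] at (9.2,2.9) {$R_3$}; \node[right] at (6.2,1.7) {$R_2$}; \node[right] at (3.2,0.85) {$R_1$};
\end{tikzpicture}
\caption{The nested tubes for $K=3$ (schematic). Here $\zeta$ parametrizes the graph and $y$ is the transverse coordinate. The mass lies in the shaded tubes, of radius $R_i$, over disjoint annuli. Comparison lowers $u$ on the thick segments $|\zeta|=s_i$, $|y|<r_i$. The maximum principle on the discs $y=\text{const}$ carries this gain to the region under the dashed line, which contains the next tube because $R_{i-1}\le r_i$.}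
\label{fig:tubes}
\end{figure}

\section{The lacunary polynomial}\label{sec:lacunary}

Fix a smooth $\eta:\mathbb{R}\to[0,1]$ with $\eta=1$ on $(-\infty,\frac32]$ and $\eta=0$ on $[2,\infty)$. Let $C_0\ge1$ bound both $|\chi'|+|\chi''|$ and $|\eta'|+|\eta''|$, and define the absolute constants
\[
\theta=\frac1{60\,C_0^2}<1,\qquad c_*=\frac{\theta}{128}.
\]
Given $\kappa$, choose $K\ge1$ with $\theta/(2K)\le\kappa$ and put
\[
N=4K,\qquad \delta=\frac{\theta}{N},\qquad \gamma=\frac{\delta}{8},\qquad\text{so that}\quad 2\delta\le\kappa,\quad K\gamma=\frac{\theta}{32}.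
\]
As in Example~\ref{ex:model}, $\delta$ is the depth of a trough and $\gamma$ the gross gain per step. Choose an integer $Q\ge17$ so large that
\begin{equation}\label{eq:Q}
\sum_{l\ge1}2Q^l\Big(\frac34\Big)^{Q^l/2}\le\frac1{16},\qquad \frac KQ+\frac{K^2}Q+4K\Big(\frac58\Big)^{Q/4}\le\frac38 ;
\end{equation}
the first sum is at most the tail $\sum_{m\ge Q}2m(\frac34)^{m/2}$ of a convergent series. Let
\[
f(\zeta)=N^{-1/2}\sum_{k=1}^K\zeta^{m_k},
\]
and let $H_i$ be the harmonic function in $|\zeta|<s_i$ with boundary values $|f|^2$. Two properties of $f$ are needed: its derivative is large enough to pay for the troughs, and the barrier $|z_2|^2$ loses little when it is replaced by its harmonic majorant along a graph, from one annulus to the next.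

\begin{lemma}\label{lem:lacunary}
Let $1\le i\le K$.
\begin{itemize}
\item[(a)] $m_i\le4\sqrt N\,|f'|$ where $\frac14\le t_i\le\frac34$.
\item[(b)] $H_i-|f|^2\le\frac3{2N}$ on $A_{i-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Here $|\zeta|\ge|\zeta|^{m_i}=\sqrt{t_i}\ge\frac12$. In $\sqrt Nf'=\sum_km_k\zeta^{m_k-1}$ the term $k=i$ has modulus at least $m_i|\zeta|^{m_i}\ge m_i/2$. The terms $k<i$ contribute at most $\sum_{k<i}m_k\le m_i/(Q-1)\le m_i/16$. For $k=i+l$ we have $m_k|\zeta|^{m_k-1}\le2m_k|\zeta|^{m_k}=2m_iQ^l\,t_i^{Q^l/2}$, so by \eqref{eq:Q} the terms $k>i$ contribute at most $m_i/16$. Hence $\sqrt N|f'|\ge m_i(\frac12-\frac18)\ge m_i/4$.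

(b) Expand
\[
N|f|^2=\sum_{k}|\zeta|^{2m_k}+2\operatorname{Re}\sum_{k<l}|\zeta|^{2m_k}\zeta^{m_l-m_k}.
\]
Replacing each factor $|\zeta|^{2m_k}$ by the constant $s_i^{2m_k}$ gives a harmonic function with the same values on $|\zeta|=s_i$; this is $NH_i$. With $\Delta_k=s_i^{2m_k}-t_k$, which lies in $[0,1]$ for $|\zeta|<s_i$,
\[
N(H_i-|f|^2)=\sum_k\Delta_k+2\operatorname{Re}\sum_{k<l}\Delta_k\,\zeta^{m_l-m_k}.
\]
We always have $\Delta_i\le\frac12$, and $\Delta_k\le s_i^{2m_k}=2^{-m_k/m_i}\le2^{-Q}\le Q^{-1}$ for $k>i$.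

If $i=1$, then $\zeta=0$, the mixed terms vanish, and the sum is at most $\frac12+\frac KQ\le\frac32$.

Let $i\ge2$ and $\frac38\le t_{i-1}\le\frac58$. Then $\Delta_{i-1}\le1-t_{i-1}\le\frac58$. For $k\le i-2$ we have $t_k\ge t_{i-1}^{1/Q}$, and $1-e^{-x}\le x$ gives $\Delta_k\le1-t_k\le Q^{-1}\log\frac83\le Q^{-1}$. So the diagonal sum is at most $\frac98+\frac KQ$. The mixed terms with $k\notin\{i-1,i\}$, at most $K^2/2$ in number, contribute at most $K^2/Q$. For $k\in\{i-1,i\}$ and $l>k$ we have $l\ge i$ and $m_l-m_k\ge m_l/2\ge m_i/2$, so $|\zeta|^{m_l-m_k}\le|\zeta|^{m_i/2}=t_{i-1}^{Q/4}\le(\frac58)^{Q/4}$; there are at most $2K$ such pairs. By \eqref{eq:Q} the total is at most $\frac98+\frac38=\frac32$.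
\end{proof}

The depth of the $i$-th trough is
\[
\psi_i(\zeta)=\delta\,\chi(t_i)\,\eta(|f|^2),\qquad \operatorname{supp}\psi_i\subset\Sigma_i:=\{\tfrac14\le t_i\le\tfrac34,\ |f|^2\le2\}.
\]
The factor $\eta$ switches it off before the graph leaves $P$.

\begin{lemma}\label{lem:trough}
$(\psi_i)_{\zeta\bar\zeta}\le\frac12|f'|^2$ on $\mathbb{D}$.
\end{lemma}

\begin{proof}
Off $\Sigma_i$ the left side vanishes. On $\Sigma_i$, \eqref{eq:chi} gives $|(\chi(t_i))_{\zeta\bar\zeta}|\le C_0m_i^2$, and $|(\chi(t_i))_\zeta|=|\chi'|\,m_i|\zeta|^{2m_i-1}\le C_0m_i$. Also $|(\eta(|f|^2))_\zeta|=|\eta'f'\bar f|\le\sqrt2\,C_0|f'|$ and $|(\eta(|f|^2))_{\zeta\bar\zeta}|=|f'|^2\big|\eta'+|f|^2\eta''\big|\le2C_0|f'|^2$. By the product rule and Lemma~\ref{lem:lacunary}(a),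
\[
(\psi_i)_{\zeta\bar\zeta}\le\delta C_0^2\big(m_i^2+2\sqrt2\,m_i|f'|+2|f'|^2\big)\le\delta C_0^2\big(16N+12\sqrt N+2\big)|f'|^2\le30\,\theta C_0^2|f'|^2=\tfrac12|f'|^2.\qedhere
\]
\end{proof}

\section{The wells}\label{sec:wells}

On the strip $\{|z_1-a|<\varepsilon\}$ use the holomorphic coordinates $(\zeta,y)\in\mathbb{D}\times\mathbb{C}^{n-1}$, $y=(\xi,z'')$, given by
\[
z_1=a+\varepsilon\zeta,\qquad z_2=f(\zeta)+\xi ,
\]
so that the discs $y=\text{const}$ are the translates of the graph of $f$. Put
\[
q=|z_1-a|^2+|z_2|^2+|z''|^2 .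
\]
It differs from $|z|^2$ by the pluriharmonic function $|a|^2-2\operatorname{Re}(\bar az_1)$, so $V_0-q$ is psh. On a vector with components $\tau$ along $\zeta$ and $Y=(\beta,\beta'')$ along $y=(\xi,z'')$,
\begin{equation}\label{eq:leviq}
\mathcal{L}_q=\varepsilon^2|\tau|^2+|f'\tau+\beta|^2+|\beta''|^2\ \ge\ \alpha\,(|\tau|^2+|Y|^2),\qquad \alpha=\min\Big(\frac12,\frac{\varepsilon^2}{1+2\sup_{\mathbb{D}}|f'|^2}\Big)>0,
\end{equation}
because $|\beta|^2\le2|f'\tau+\beta|^2+2|f'|^2|\tau|^2$. The number $\alpha$ is very small, but it is fixed before the radii of the tubes, and it only has to absorb errors that vanish with these radii.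

The term $R^2-|y|^2$ must be cut off in $\zeta$ as well. Let $W_i=\{\frac15<t_i<\frac45,\ |f|<\frac85\}$. These open sets are pairwise disjoint, and $\Sigma_i\subset W_i$ is compact since $\sqrt2<\frac85$. Choose $\Theta_i\in C_c^\infty(W_i)$, $0\le\Theta_i\le1$, with $\Theta_i=1$ near $\Sigma_i$, and let $C_i=\sup\big(|(\Theta_i)_\zeta|+|(\Theta_i)_{\zeta\bar\zeta}|\big)$.

To bend the logarithm to $0$, take $p\in C^\infty(\mathbb{R})$ nondecreasing and concave with $p(x)=x+2$ for $x\le-3$ and $p(x)=0$ for $x\ge-1$. Explicitly, let $\omega\ge0$ be smooth, supported in $(-3,-1)$, symmetric about $-2$, with $\int\omega=1$, and put $p(x)=-\int_x^\infty\int_t^\infty\omega(r)\,dr\,dt$. Then $p'(x)=\int_x^\infty\omega\ge0$, $p''=-\omega\le0$, and for $x\le-3$ we get $p(x)=-\int\omega(r)(r-x)\,dr=x+2$.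

Choose successively, for $i=K,K-1,\dots,1$, positive numbers $R_i,\sigma_i,r_i$ as follows. First take $R_i$ with
\begin{equation}\label{eq:R}
R_i\le\tfrac1{10},\qquad R_i^2\le\tfrac{\gamma}{16},\qquad 2R_iC_i\le\alpha,\qquad R_i\le r_{i+1}\ \ (i<K),
\end{equation}
and put $\kappa_i=\delta+R_i^2\le2\delta\le\kappa$. Then take $\sigma_i$ and $r_i$ with
\begin{equation}\label{eq:sigma}
\sigma_i\le\kappa_i,\qquad \sigma_i\,\frac{e^6\sup|p''|}{4R_i^2}\le\gamma\alpha,\qquad r_i=R_i\exp(-2-\kappa_i/\sigma_i).
\end{equation}
Finally put $R_0=r_1$. On $\mathbb{D}\times\{|y|<R_i\}$ define the \emph{trough} and the \emph{logarithmic well}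
\[
\Psi_i=-\psi_i(\zeta)-\Theta_i(\zeta)\big(R_i^2-|y|^2\big),\qquad
\lambda_i=\max\big(\sigma_i\,p(\log(|y|/R_i)),\,-\kappa_i\big),
\]
with $\lambda_i=-\kappa_i$ at $y=0$. Both are continuous with values in $[-\kappa_i,0]$. Moreover
\begin{equation}\label{eq:lambda}
\lambda_i=0\ \text{ for }|y|\ge R_i/e,\qquad \lambda_i=-\kappa_i\ \text{ for }|y|\le r_i ,
\end{equation}
the latter because $\log(r_i/R_i)\le-3$ and $\sigma_i(\log(r_i/R_i)+2)=-\kappa_i$.

\begin{lemma}\label{lem:psh}
On $\mathbb{D}\times\{|y|<R_i\}$ the functions $q+\Psi_i$ and $\gamma q+\lambda_i$ are psh.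
\end{lemma}

The asymmetry matters: the trough uses the whole background $q$, on its flanks, while the logarithmic well uses only the small fraction $\gamma q$.

\begin{proof}
In the interior of $\{\Theta_i=1\}$ we have $\Psi_i=-\psi_i-R_i^2+|y|^2$. Using $|f'\tau+\beta|^2\ge\frac12|f'\tau|^2-|\beta|^2$ and Lemma~\ref{lem:trough},
\[
\mathcal{L}_{q+\Psi_i}\ge|f'\tau+\beta|^2-(\psi_i)_{\zeta\bar\zeta}|\tau|^2+|\beta|^2\ge\big(\tfrac12|f'|^2-(\psi_i)_{\zeta\bar\zeta}\big)|\tau|^2\ge0 .
\]
Every other point has $\zeta\notin\Sigma_i$, so $\psi_i=0$ nearby. There \eqref{eq:levi}, \eqref{eq:leviq} and $|\partial|y|^2(Y)|\le R_i|Y|$ give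
\[
\mathcal{L}_{q+\Psi_i}\ge\alpha(|\tau|^2+|Y|^2)-R_i^2C_i|\tau|^2-2R_iC_i|\tau||Y|\ge(\alpha-2R_iC_i)(|\tau|^2+|Y|^2)\ge0 .
\]

For $y\ne0$ the function $\log|y|$ is smooth and psh, and $|\partial\log|y|\,(Y)|\le|Y|/(2|y|)$. Since $p'\ge0$, and $p''(\log(|y|/R_i))\ne0$ only for $|y|\ge e^{-3}R_i$, formula \eqref{eq:levi} shows that the Levi form of $\sigma_ip(\log(|y|/R_i))$ is at least $-\sigma_ie^6\sup|p''|\,|Y|^2/(4R_i^2)\ge-\gamma\alpha|Y|^2$. So $\gamma q+\sigma_ip(\log(|y|/R_i))$ is psh for $y\ne0$, and so is its maximum with $\gamma q-\kappa_i$, which is $\gamma q+\lambda_i$. Near $y=0$ the function $\lambda_i$ is constant.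
\end{proof}

\begin{proof}[Construction of $b$ and $E$, and proof of (1)]
Let $T_i=\{\zeta\in W_i,\ |y|<R_i\}$. On $T_i$ we have $|\zeta|<(\frac45)^{1/(2m_i)}<1$, $|z_2|<\frac85+\frac1{10}$ and $|z''|<\frac1{10}$; with $|a|+\varepsilon<1$ this gives $T_i\Subset P\cap\{|z_1-a|<\varepsilon\}$. The $T_i$ are pairwise disjoint. Define $b_i=\max(\Psi_i,\lambda_i)$ on $T_i$ and $b_i=0$ on $\Omega\setminus T_i$. On $T_i$ the function $b_i$ vanishes where $|y|\ge R_i/e$, by \eqref{eq:lambda}, and where $\zeta\notin\operatorname{supp}\Theta_i$, since $\Psi_i=0$ there. So $b_i$ is continuous on $\Omega$, with compact support in $T_i$ and values in $[-\kappa_i,0]$. On $T_i$,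
\[
V_0+b_i=(V_0-q)+\max\big(q+\Psi_i,\ (1-\gamma)q+(\gamma q+\lambda_i)\big)
\]
is psh by Lemma~\ref{lem:psh}. Put $b=\sum_ib_i$. Then $-\kappa\le b\le0$, and $V=V_0+b$ is psh, since it equals $V_0+b_i$ on $T_i$ and $V_0$ off the supports. This proves (1). The mass is kept only on the bottoms of the troughs:
\[
D_i=\{\tfrac38<t_i<\tfrac58,\ |y|<R_i,\ |z_2|<1\},\qquad E=\bigcup_{i=1}^KD_i .
\]
On $\overline{D_i}$ we have $|f|\le|z_2|+|\xi|\le1.1$. Hence $D_i\subset T_i$, and $E$ is open and relatively compact in $P\cap\{|z_1-a|<\varepsilon\}$.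
\end{proof}

\section{Gain and propagation}\label{sec:induction}

We prove part (2) of Proposition~\ref{prop:local}. Let $u$ be as there and define the barriers
\[
B_i=(K-i)\,\gamma\,\big(|z_2|^2-\tfrac14\big),\qquad 0\le i\le K .
\]
We show by downward induction on $i=K,\dots,0$ that
\[
(H_i)\qquad u\le B_i\quad\text{on }\{\zeta\in A_i,\ |y|<R_i,\ |z_2|<1\}.
\]
These sets lie in $P$, and $(H_K)$ is the hypothesis $u\le0$. The point $\zeta=0$, $y=0$ is $z=(a,0,0)$ because $f(0)=0$, so $(H_0)$ gives $u(a,0,0)\le-K\gamma/4=-\theta/128=-c_*$. It remains to deduce $(H_{i-1})$ from $(H_i)$ for $1\le i\le K$.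

\subsection*{Step 1: gain}
We claim that
\begin{equation}\label{eq:gain}
u\le B_{i-1}-\tfrac38\gamma\quad\text{on }\{|\zeta|=s_i,\ |y|<r_i,\ |z_2|<1\}.
\end{equation}
In Example~\ref{ex:model} we compared $u$ with a constant plus the trough. Here we compare it, on $D_i$, with
\[
M=B_i+b_i+7\gamma+R_i^2+\gamma q .
\]
The term $\gamma q$ has two functions: it makes the logarithmic well psh, and it lifts $M$ on the new part $|z_2|=1$ of the boundary, where the trough may have its full depth. It is the reason why the coefficient of $|z_2|^2$ in the barrier grows by $\gamma$ at each step.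

\emph{$M$ is psh on $D_i$.} At points of $\overline{D_i}$ we have $|f|^2\le1.21$ and $\zeta\in\Sigma_i$, so $\eta(|f|^2)=\Theta_i=1$; hence, where also $|y|<R_i$,
\begin{equation}\label{eq:bottom}
\Psi_i=-8\gamma\,\chi(t_i)-R_i^2+|y|^2 .
\end{equation}
By \eqref{eq:chi} this is psh on $D_i$ without help from the background. With Lemma~\ref{lem:psh}, $\gamma q+b_i=\max(\gamma q+\Psi_i,\gamma q+\lambda_i)$ is psh, and $B_i$ is psh.

\emph{$u$ has more mass than $M$.} On $D_i$ we have $V=V_0+b_i$, so up to a constant
\[
V-M=(V_0-q)+(1-\gamma)\big(|z_1-a|^2+|z''|^2\big)+\big(1-(K-i+1)\gamma\big)|z_2|^2 ,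
\]
which is bounded and psh because $K\gamma<1$. As $D_i\subset E$ is open, (BT) gives $(dd^cu)^n\ge(dd^cV)^n\ge(dd^cM)^n$ on $D_i$.

\emph{$M\ge B_i$ on $\partial D_i$.} Both functions are continuous on $\overline{D_i}$, and $q\ge0$. A boundary point satisfies one of the following.
\begin{itemize}
\item $|y|=R_i$. Then $b_i=0$, so $M\ge B_i$.
\item $|y|<R_i$ and $t_i\in\{\frac38,\frac58\}$. Then $b_i\ge\Psi_i\ge-7\gamma-R_i^2$ by \eqref{eq:bottom}, so $M\ge B_i$.
\item $|z_2|=1$. Then $b_i\ge-\kappa_i=-8\gamma-R_i^2$ and $\gamma q\ge\gamma$, so $M\ge B_i$.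
\end{itemize}
By $(H_i)$ we have $u-M\le B_i-M$ on $D_i$, so $\limsup_{z\to\partial D_i}(u-M)\le0$, and (CP) gives $u\le M$ on $D_i$.

At a point as in \eqref{eq:gain}, $\lambda_i=-\kappa_i\le\Psi_i$ by \eqref{eq:lambda}, so $b_i=\Psi_i\le-8\gamma$ by \eqref{eq:bottom}. Also $q\le\varepsilon^2+|z_2|^2+R_i^2$. Using $\varepsilon^2\le\frac14$ and $(1+\gamma)R_i^2\le2R_i^2\le\gamma/8$,
\[
u\le M\le B_i-\gamma+R_i^2+\gamma\big(|z_2|^2+\varepsilon^2+R_i^2\big)\le B_i+\gamma|z_2|^2-\tfrac58\gamma=B_{i-1}-\tfrac38\gamma .
\]

\subsection*{Step 2: propagation along discs}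
Fix $y=(\xi,z'')$ with $|y|<r_i$. The difficulty is that the disc $\zeta\mapsto(a+\varepsilon\zeta,f(\zeta)+\xi,z'')$ may leave $P$, where nothing is known about $u$, and that \eqref{eq:gain} holds only on the part of the circle where $|z_2|<1$. The barrier repairs both defects. Let
\[
h(\zeta)=(K-i+1)\gamma\big(|f(\zeta)+\xi|^2-\tfrac14\big)-\tfrac38\gamma
\]
be the right side of \eqref{eq:gain} along the disc; it is continuous and subharmonic on $\mathbb{D}$. On the open set $G=\{|f+\xi|<1\}$ the disc lies in $P$. Define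
\[
U=\max\big(u(a+\varepsilon\zeta,f(\zeta)+\xi,z''),\,h(\zeta)\big)\ \text{ on }G,\qquad U=h\ \text{ on }\mathbb{D}\setminus G .
\]
On $\mathbb{D}\setminus G$ we have $h\ge\frac34\gamma-\frac38\gamma>0$, so the open sets $G$ and $\{h>0\}$ cover $\mathbb{D}$. Since $u\le0$, we have $U=h$ on $\{h>0\}$. Thus $U$ is subharmonic on each of the two sets, hence on $\mathbb{D}$. By \eqref{eq:gain}, $U=h$ on $|\zeta|=s_i$.

In $|f+\xi|^2=|f|^2+2\operatorname{Re}(\bar\xi f)+|\xi|^2$ the last two terms are harmonic, so the harmonic function in $|\zeta|<s_i$ with boundary values $h$ is $h+(K-i+1)\gamma(H_i-|f|^2)$. It majorizes $U$ by the maximum principle. On $A_{i-1}$, Lemma~\ref{lem:lacunary}(b) and $N=4K$ give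
\[
U\le h+K\gamma\cdot\frac3{2N}=h+\tfrac38\gamma .
\]
At points of $G$ the left side is at least $u$ and the right side is $B_{i-1}$. Since $R_{i-1}\le r_i$, this is $(H_{i-1})$, and Proposition~\ref{prop:local} is proved. \qed

\medskip
The last display explains the ratio $N=4K$: the loss per step is the coefficient of the barrier, at most $K\gamma$, times the growth $3/(2N)$ of $|z_2|^2$ along the disc, and it must not exceed what is left of the gain $\gamma$.

\section{The counterexample}\label{sec:global}

\begin{proof}[Proof of Theorem~\ref{thm:main}(B)]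
\emph{Normalization.} Pick $p_0\in\Omega$ and let $F(z)=(z-p_0)/\varrho$ with $\varrho>0$ so small that $\bar P\subset F(\Omega)$. The domain $F(\Omega)$ is bounded and strictly pseudoconvex. If $(v,E,u)$ is as in (B) for $F(\Omega)$ and $\varphi\circ F^{-1}$, then $(v\circ F,F^{-1}(E),u\circ F)$ is as in (B) for $\Omega$ and $\varphi$, because Monge--Amp\`ere measures are transported by the biholomorphism $F$. So we assume $\bar P\subset\Omega$; the point of discontinuity will be $x_0=0$.

\emph{The background.} Let $\Phi=\Phi[\varphi]$ and $S=\max_{\bar P}\Phi$. The Proposition gives the drop $c_*$ for a background that dominates $|z|^2$, hence the drop $Ac_*$ for one that dominates $A|z|^2$. This drop is measured from the upper bound $S$, so we choose $A\ge1$ with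
\[
Ac_*\ge S-\Phi(0)+L+1,
\]
and put
\[
v_0=\Phi\big[\varphi-A|z|^2\big]+A|z|^2,\qquad V_0=v_0/A .
\]
Then $v_0=\varphi$ on $\partial\Omega$, $V_0\in PSH(\Omega)\cap C(\bar\Omega)$, and $V_0-|z|^2$ is psh.

\emph{Thin strips.} Let $C=\sup_\Omega|v_0|+\sup_\Omega|\Phi[-\varphi]|+A$, $\Lambda=2+\sup_\Omega|z_1|$ and $a_j=2^{-j-2}$ for $j\ge1$. Choose $0<\varepsilon_j<2^{-j-5}$ so small that
\begin{equation}\label{eq:thin}
C\,\frac{\log(\Lambda/a_j)}{\log(\Lambda/\varepsilon_j)}\le2^{-j-1}.
\end{equation}
Since $a_j-a_{j+1}=2^{-j-3}>\varepsilon_j+\varepsilon_{j+1}$, the intervals $[a_j-\varepsilon_j,a_j+\varepsilon_j]$ are pairwise disjoint, and so are the open sets $O_j=\Omega\cap\{|z_1-a_j|<\varepsilon_j\}$.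

\emph{The subsolution.} Let $b^{(j)},E_j$ be given by Proposition~\ref{prop:local} for $V_0$ with $a=a_j$, $\varepsilon=\varepsilon_j$, $\kappa=2^{-j}$; extend $b^{(j)}$ by $0$ to $\partial\Omega$. Set
\[
v=v_0+A\sum_{j\ge1}b^{(j)},\qquad E=\bigcup_{j\ge1}E_j\subset P,\qquad \mu=\mathbf{1}_E(dd^cv)^n .
\]
The support of $b^{(j)}$ is a compact subset of $O_j\cap P$. So the partial sum $v_0+A\sum_{j\le J}b^{(j)}$ equals $A(V_0+b^{(j)})$ on $O_j$, $j\le J$, and $v_0$ off the finitely many supports; it is continuous on $\bar\Omega$ and psh. The partial sums converge uniformly because $|b^{(j)}|\le2^{-j}$; this is where the independence of $c_*$ from $\kappa$ is used. Hence $v\in PSH(\Omega)\cap C(\bar\Omega)$, $v=\varphi$ on $\partial\Omega$, and $v\ge v_0-A$. Since $E\subset P\Subset\Omega$, the measure $\mu$ is finite by (BT), and $v$ is a continuous subsolution. By (K) there is a bounded solution $u$, unique by (CP).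

\emph{Upper bound at $x_j=(a_j,0,0)$.} By (CP), $u\le\Phi$, so $\tilde u=(u-S)/A\le0$ on $P$. On the open set $O_j\supset E_j$ we have $v/A=V_0+b^{(j)}$, hence by locality
\[
(dd^c\tilde u)^n=A^{-n}\mu\ge A^{-n}\mathbf{1}_{E_j}(dd^cv)^n=\mathbf{1}_{E_j}\big(dd^c(V_0+b^{(j)})\big)^n\quad\text{on }P .
\]
The Proposition gives $\tilde u(x_j)\le-c_*$, that is,
\begin{equation}\label{eq:upper}
u(x_j)\le S-Ac_*\le\Phi(0)-L-1\qquad\text{for all }j .
\end{equation}

\emph{Lower bound at $0$.} The subsolution $v$ is of no use here, since $v(0)$ is itself far below $\Phi(0)$. We build a better one from pieces $w_j$ that carry the mass of $v$ on $O_j$, vanish at $\partial\Omega$, and are tiny at $0$. Let $\tilde v=v+\Phi[-\varphi]\in PSH(\Omega)\cap C(\bar\Omega)$. It vanishes on $\partial\Omega$, so $\tilde v\le0$ by the maximum principle; $\tilde v\ge-C$ because $v\ge v_0-A$; and $(dd^c\tilde v)^n\ge(dd^cv)^n$ by (BT). Put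
\[
\ell_j=\frac{\log(|z_1-a_j|/\Lambda)}{\log(\Lambda/\varepsilon_j)},\qquad w_j=\max(\tilde v,\,C\ell_j).
\]
The function $\ell_j$ is psh and negative in $\Omega$, since $|z_1-a_j|<\Lambda$, and $\ell_j<-1$ on $O_j$. So $w_j=\tilde v$ on $O_j$, and $(dd^cw_j)^n\ge\mathbf{1}_{E_j}(dd^cv)^n$. From $\tilde v\le w_j\le0$ we see that $w_j$ is bounded and tends to $0$ at $\partial\Omega$. By \eqref{eq:thin}, $w_j(0)\ge C\ell_j(0)\ge-2^{-j-1}$; here we use that the Proposition allows $\varepsilon_j$ to be arbitrarily small.

To work with finite sums of the $w_j$ we truncate the measure. Let $\mu_J=\mathbf{1}_{E_1\cup\dots\cup E_J}(dd^cv)^n$, and let $u_J$ be the bounded solution for the data $(\mu_J,\varphi)$, which exists by (K) with subsolution $v$. The bounded psh function $\Phi+\sum_{j\le J}w_j$ has boundary limits $\varphi$, and by (BT) and the disjointness of the $E_j$ its Monge--Amp\`ere measure is at least $\sum_{j\le J}\mathbf{1}_{E_j}(dd^cv)^n=\mu_J$. By (CP),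
\[
u_J(0)\ge\Phi(0)+\sum_{j\le J}w_j(0)\ge\Phi(0)-\tfrac12 .
\]
Since $\mu_1\le\mu_2\le\dots\le(dd^cv)^n$, (CP) also gives $u_1\ge u_2\ge\dots\ge v$. The limit $\hat u=\lim_Ju_J$ is psh with $v\le\hat u\le u_1$, so it is bounded with boundary limits $\varphi$. By (BT), $(dd^c\hat u)^n$ is the weak limit of the $\mu_J$. This limit is $\mu$, because $\mu$ is finite and $(\mu-\mu_J)(\Omega)=\mu\big(\bigcup_{j>J}E_j\big)\to0$. By uniqueness $\hat u=u$, and therefore
\begin{equation}\label{eq:lower}
u(0)=\lim_Ju_J(0)\ge\Phi(0)-\tfrac12 .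
\end{equation}

\emph{Conclusion.} We have $x_j\to0\in\Omega$, and \eqref{eq:upper} and \eqref{eq:lower} give $u(x_j)\le u(0)-L-\frac12\le u(0)-L$ for all $j$. So $u$ is discontinuous at $0$. A solution in $PSH(\Omega)\cap C(\bar\Omega)$ would be bounded, hence equal to $u$ by uniqueness, which is impossible.
\end{proof}

\begin{remark}
The point $p_0$ in the normalization is arbitrary, so the discontinuity can be placed at any prescribed point of $\Omega$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BT76} Bedford and Taylor, 1976.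

\bibitem{BT82} Bedford and Taylor, 1982.

\bibitem{Problem} \emph{The Complex Monge-Amp\`ere Equation}, \texttt{http://www.6ecm.pl/docs/Kolodziej.pdf}.

\end{thebibliography}
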